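# Hereditarily Lindelöf spaces of small weight in the side-by-side Sacks model

## The density and weight bound after adding Sacks reals

Let $\mathbb S$ be Sacks forcing, the set of perfect trees $T\subseteq 2^{<\omega}$ ordered by inclusion. For a cardinal $\kappa$ let $\mathbb P_\kappa$ be the countable support product of $\kappa$ copies of $\mathbb S$.

**Theorem A.** Let $V\models$ ZFC + CH + $2^{\omega_1}=\omega_2$, let $\kappa^{\omega_2}=\kappa$ (for example $V\models$ GCH and $\kappa=\omega_3$), and let $G$ be $\mathbb P_\kappa$-generic over $V$. In $V[G]$ the cardinals are those of $V$, $2^\omega=2^{\omega_1}=2^{\omega_2}=\kappa$, and every regular hereditarily Lindelöf space has density $\le\omega_2$, hence weight $\le 2^{\omega_2}=2^\omega$.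

Now we unpack this. All spaces are regular, and regular includes Hausdorff, as usual. (The convention matters: an indiscrete space of any size has only two open sets, and the cardinality bound (T2) below fails for it.) For a space $X$ we use the following cardinals.

- The density $d(X)$ is the least size of a dense subset, plus $\omega$.
- The Lindelöf degree $L(X)$ is the least $\lambda$ such that every open cover has a subcover of size $\le\lambda$, plus $\omega$; and $hL(X)=\sup\{L(Y):Y\subseteq X\}$.
- The weight $w(X)$ is the least size of a base, plus $\omega$.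
- The character $\chi(X)$ is the supremum over $x\in X$ of the least size of a local base at $x$, plus $\omega$.

A space is *HL* if it is hereditarily Lindelöf, that is, $hL(X)=\omega$. An *L space* is a regular HL space that is not separable.

The question behind Theorem A is: *is there an L space with character (equivalently, weight) $>2^\omega$?* (This is Question 6.2; the source of the problem is given as Yinhe Peng and Liuzhen Wu, doi:10.64191/zr24040410114.) Hajnal and Juhász consistently constructed L spaces of weight $2^{2^\omega}$, and Juhász and Shelah consistently constructed such examples with $2^\omega$ and $2^{2^\omega}$ arbitrarily large. So what is at stake is whether ZFC alone gives such a space. Theorem A says no. Con(ZFC) implies Con(ZFC + GCH), and under GCH the hypotheses hold with $\kappa=\omega_3$: a function $\omega_2\to\omega_3$ is bounded, so $\omega_3^{\omega_2}=\omega_3\cdot\omega_2^{\omega_2}=\omega_3$. Hence, if ZFC is consistent, then so is ZFC + "every regular HL space, in particular every L space, has weight and character $\le 2^\omega$". No large cardinals are needed. The statement is not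 vacuous: by J. T. Moore, L spaces exist in ZFC.

Two further theorems will be proved. The second is a contrast: another way of adding $\omega_3$ reals gives the opposite answer.

**Theorem B.** In the model of Theorem A, every regular space without uncountable discrete subspaces has hereditary density $\le\omega_2$ and weight $\le 2^\omega$, and every regular HL space has at most $2^\omega$ open sets. Moreover $2^\omega$ and $2^{2^\omega}$ can be prescribed: if $V_0\models$ GCH, $\kappa\ge\omega_3$ is regular and $\nu^\kappa=\nu$, then some such model, obtained from $V_0$ by cardinal-preserving forcing, has $2^\omega=\kappa$ and $2^{2^\omega}=\nu$.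

**Theorem C.** Let $\kappa$ be regular uncountable with $2^{<\kappa}=\kappa$ in $V$. Adding $\kappa$ Cohen reals gives a model with $2^\omega=\kappa$ containing an L space of weight $>2^\omega$. Hence, over $V\models$ GCH, adding $\omega_3$ Cohen reals and adding $\omega_3$ side-by-side Sacks reals give models with the same cardinals and the same function $\lambda\mapsto 2^\lambda$ but opposite answers.

So the existence of an L space of weight $>2^\omega$ is independent of ZFC, and cardinal arithmetic does not decide it. The arguments below do not decide whether "every L space has weight $\le2^\omega$" is consistent with $2^\omega\le\omega_2$.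

## Separable and first countable spaces: which weights are possible

Three textbook facts for a regular space $X$ organize everything.

**(T1)** $w(X)\le 2^{d(X)}$. Let $D$ be dense with $|D|\le d(X)$. By regularity the regular open sets form a base. For $U$ open, $\overline U=\overline{U\cap D}$, so a regular open $U$ equals the interior of $\overline{U\cap D}$ and is determined by the subset $U\cap D$ of $D$.

**(T2)** $|X|\le 2^{hL(X)}$ (de Groot).

**(T3)** $\chi(X)\le w(X)\le |X|\cdot\chi(X)$, because the union of local bases at all points is a base. Also $w(X)\le2^{|X|}$, since there are at most $2^{|X|}$ open sets.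

Now take $X$ HL and try to bound its weight. If $X$ is separable, (T1) gives $w(X)\le2^\omega$. If $X$ is first countable, or just $\chi(X)\le2^\omega$, then (T2) and (T3) give $w(X)\le 2^\omega\cdot2^\omega=2^\omega$. So for HL spaces $\chi(X)>2^\omega$ and $w(X)>2^\omega$ are equivalent, and a space with these properties is automatically an L space. In ZFC the facts above give only $w(X)\le2^{2^\omega}$.

A concrete example is the Sorgenfrey line (the reals with base the intervals $[a,b)$). It is separable. It is HL: given intervals $[a_i,b_i)$, countably many of the $(a_i,b_i)$ already cover $O=\bigcup_i(a_i,b_i)$. The points of $\bigcup_i[a_i,b_i)\setminus O$ are left endpoints. If $a<a'$ are two of them, coming from $[a,b)$ and $[a',b')$, then $a'\notin(a,b)$, so $b\le a'$ and the intervals $(a,b)$, $(a',b')$ are disjoint; hence there are only countably many such points. Its weight is $2^\omega$, since for each $x$ every base contains a set with least element $x$. So the bound (T1) is attained here, but the space is not an L space.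

By (T1), the weight is at most $2^\omega$ as soon as $d(X)\le\lambda$ for some $\lambda$ with $2^\lambda=2^\omega$. Theorem A takes $\lambda=\omega_2$. The equality $2^{\omega_2}=2^\omega$ is easy to force. What must be shown is that in the extension no regular HL space has density $\ge\omega_3$.

Suppose $d(X)\ge\omega_3$. A set of size $\le\omega_2$ is never dense, so by recursion we can choose
$$x_\alpha\in X\setminus\overline{\{x_\beta:\beta<\alpha\}}\qquad(\alpha<\omega_3).\tag{1}$$
From such a sequence we want to contradict HL. The simplest contradiction is an uncountable *discrete* subspace $Y$: each point $y\in Y$ then has an open set $N_y$ with $N_y\cap Y=\{y\}$, and these sets cover $Y$ without a countable subcover.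

## Discrete subspaces from left-separated sequences

Let $x_\alpha$ be as in (1). Then the $x_\alpha$ are distinct. Choose open $U_\alpha\ni x_\alpha$ missing all earlier points $x_\beta$, $\beta<\alpha$, and by regularity open $V_\alpha$ with
$$x_\alpha\in V_\alpha\subseteq\overline{V_\alpha}\subseteq U_\alpha .\tag{2}$$
Put $E=\{(\gamma,\beta):\gamma<\beta,\ x_\beta\in V_\gamma\}$. The earlier points are under control, and $E$ records what happens with the later ones.

Two extreme cases can be done by hand. If $E=\emptyset$, then $V_\alpha$ contains $x_\alpha$ and no other $x_\beta$, and the whole sequence is discrete. If $E$ contains all pairs, consider $U_\alpha\setminus\overline{V_{\alpha+1}}$. It contains $x_\alpha$, because $U_{\alpha+1}\supseteq\overline{V_{\alpha+1}}$ misses $x_\alpha$. It misses the earlier points because $U_\alpha$ does. It misses every $x_\tau$ with $\tau\ge\alpha+1$, because $x_\tau\in V_{\alpha+1}$. So again the sequence is discrete.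

This suggests the first approach: find an uncountable $A$ such that no pair from $A$ lies in $E$, or every pair from $A$ lies in $E$. The Erdős–Rado theorem provides such $A$ for every $E$ on $(2^\omega)^+$. But we are in a model with $2^\omega=\kappa\ge\omega_3$ and have a sequence of length only $\omega_3$, and there the approach breaks. Take distinct reals $r_\alpha$ $(\alpha<\omega_3)$ and Sierpiński's set $E_S=\{(\gamma,\beta):\gamma<\beta,\ r_\gamma<r_\beta\}$. If all pairs, or no pairs, from an uncountable $A$ were in $E_S$, the first $\omega_1$ elements of $A$ would give a strictly monotone $\omega_1$-sequence of reals. The intervals between consecutive terms would be $\omega_1$ disjoint nonempty open intervals, each containing a rational, which is impossible. So homogeneous sets cannot be found for arbitrary $E$ in our model.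

The computation for "all pairs" used less than homogeneity. The index $\alpha$ of the point and the index $\alpha+1$ of the removed set played different roles, and they may be taken from different sequences.

**Definition.** For an infinite cardinal $\mu$, let $(\ast)_\mu$ be the statement: for every set $E$ of pairs $(\gamma,\beta)$ with $\gamma<\beta<\mu$, either

- (a) there is an uncountable $A\subseteq\mu$ with $(\gamma,\beta)\notin E$ for all $\gamma<\beta$ in $A$; or
- (b) there are $\gamma_\nu<\beta_\nu<\mu$ $(\nu<\omega_1)$ with $\beta_\nu<\gamma_{\nu'}$ for $\nu<\nu'$, and $(\gamma_\nu,\beta_{\nu'})\in E$ whenever $\nu\le\nu'$.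

In (b) nothing is said about pairs $(\gamma_\nu,\gamma_{\nu'})$, $(\beta_\nu,\beta_{\nu'})$ or $(\beta_\nu,\gamma_{\nu'})$. As an example, $E_S$ satisfies (b). Among the uncountably many reals $r_\alpha$ $(\alpha<\omega_1)$, all but countably many are condensation points of the set of these reals. Take two such points $c<c'$ and a rational $q$ between them. Then $r_\alpha<q$ for uncountably many $\alpha<\omega_1$ and $r_\alpha>q$ for uncountably many. Choose the $\gamma_\nu$ among the former and the $\beta_\nu$ among the latter, alternately and increasingly. Then $r_{\gamma_\nu}<q<r_{\beta_{\nu'}}$ for all $\nu,\nu'$.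

**Lemma 1.** Assume $(\ast)_\mu$. If $X$ is regular and there are $x_\alpha\in X$ $(\alpha<\mu)$ with $x_\alpha\notin\overline{\{x_\beta:\beta<\alpha\}}$, then $X$ has an uncountable discrete subspace. In particular $X$ is not HL.

*Proof.* Let $U_\alpha,V_\alpha,E$ be as above. If (a) holds for $A$, then for $\alpha\in A$ the set $V_\alpha$ misses $x_\beta$ for $\beta<\alpha$ (as $V_\alpha\subseteq U_\alpha$) and for $\beta\in A$ with $\beta>\alpha$ (by (a)). So $\{x_\alpha:\alpha\in A\}$ is discrete.

If (b) holds, let $Y=\{x_{\beta_\nu}:\nu<\omega_1\}$ and let $N_\nu$ be the open set $U_{\beta_\nu}\setminus\overline{V_{\gamma_{\nu+1}}}$. Since $\beta_\nu<\gamma_{\nu+1}$, the point $x_{\beta_\nu}$ is not in $U_{\gamma_{\nu+1}}\supseteq\overline{V_{\gamma_{\nu+1}}}$, so $x_{\beta_\nu}\in N_\nu$. If $\tau<\nu$, then $\beta_\tau<\beta_\nu$ and $x_{\beta_\tau}\notin U_{\beta_\nu}$. If $\tau\ge\nu+1$, then $(\gamma_{\nu+1},\beta_\tau)\in E$, so $x_{\beta_\tau}\in V_{\gamma_{\nu+1}}$ and $x_{\beta_\tau}\notin N_\nu$. Hence $N_\nu\cap Y=\{x_{\beta_\nu}\}$ and $Y$ is discrete; it is uncountable as the $x_\alpha$ are distinct.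 An uncountable discrete space is not Lindelöf. $\square$

So Theorem A will follow once we know its cardinal arithmetic and that $V[G]\models(\ast)_{\omega_3}$.

## Countable support products of Sacks forcing

A tree $T\subseteq2^{<\omega}$ (nonempty and closed under initial segments) is *perfect* if every node of $T$ has an extension in $T$ that *splits*, i.e. whose two immediate successors are both in $T$. A condition of $\mathbb P_\kappa$ is a function $p$ with countable domain $\mathrm{supp}(p)\subseteq\kappa$ and values in $\mathbb S$; $q\le p$ means $\mathrm{supp}(q)\supseteq\mathrm{supp}(p)$ and $q(i)\subseteq p(i)$ for $i\in\mathrm{supp}(p)$.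

From now on $V$ and $\kappa$ are as in Theorem A and $\mathbb P=\mathbb P_\kappa$. CH gives $|\mathbb S|=\omega_1$ and $\omega_1^\omega=\omega_1$.

**Definition.** Conditions $p,q$ *agree* if $p(i)=q(i)$ for all $i\in\mathrm{supp}(p)\cap\mathrm{supp}(q)$.

Conditions with disjoint supports agree. The conditions $\{(0,2^{<\omega})\}$ and $\{(0,T)\}$ with $T\ne2^{<\omega}$ are compatible but do not agree. Two observations will carry the main argument. First, the union of countably many pairwise agreeing conditions is a condition. Second, if $u,w\in G$ have disjoint supports, then $u\cup w\in G$, because a common extension of $u$ and $w$ in $G$ extends $u\cup w$.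

A family of sets is a *$\Delta$-system with root $R'$* if any two distinct members meet exactly in $R'$; for example $\{0,1\},\{0,2\},\{0,3\},\dots$ with root $\{0\}$. The $\Delta$-system lemma (Erdős–Rado; Kunen, *Set Theory*, Thm. II.1.6) says that under CH every family of $\omega_2$ countable sets has a subfamily of size $\omega_2$ that is a $\Delta$-system. We need the indexed form: if $\langle a_\xi:\xi\in K_0\rangle$ are countable sets and $|K_0|=\omega_2$, there are $K\subseteq K_0$ of size $\omega_2$ and $R'$ with $a_\xi\cap a_{\xi'}=R'$ for $\xi\ne\xi'$ in $K$. If some value $a$ occurs $\omega_2$ times, take those indices and $R'=a$. Otherwise $\omega_2$ distinct values occur; choose one index for each and apply the lemma.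

**(F1)** *$|\mathbb P|=\kappa\ge\omega_3$.* There are $\kappa^\omega=\kappa$ countable supports and $\omega_1^\omega=\omega_1$ choices of values on each. Also $\kappa=\kappa^{\omega_2}\ge2^{\omega_2}\ge\omega_3$.

**(F2)** *$\mathbb P$ is $\omega_2$-c.c.* Given $\omega_2$ conditions, pass to $\omega_2$ of them whose supports meet pairwise in a fixed root. There are only $\omega_1^\omega=\omega_1$ possible restrictions to the root, so two of the conditions agree, and their union is a common extension.

**(F3)** *$\mathbb P$ preserves $\omega_1$.* This is well known (Baumgartner, *Topology Appl.* 19 (1985) 211–225). Here is a proof, by fusion.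

**Notation for trees.** For $T\in\mathbb S$ let $e_T(\emptyset)$ be the least splitting node of $T$ (the stem), and let $e_T(s^\frown j)$ be the least splitting node of $T$ extending $e_T(s)^\frown j$. Let $T|s=\{t\in T:t\text{ is comparable with }e_T(s)\}\in\mathbb S$. Every branch of $T$ passes through exactly one $e_T(s)$ with $|s|=n$, so $T=\bigcup_{s\in2^n}T|s$. Write $T'\le_nT$ if $T'\subseteq T$ and $e_{T'}(s)=e_T(s)$ for all $|s|<n$; this relation is transitive, and $\le_0$ is just inclusion. For example, if $T$ consists of all $t$ with $t(2k)=0$ whenever $2k<|t|$, the splitting nodes are those of odd length: $e_T(\emptyset)=\langle0\rangle$, $e_T(\langle j\rangle)=\langle0,j,0\rangle$, and $T|\langle1\rangle$ consists of the nodes comparable with $\langle0,1,0\rangle$.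

We use that splitting nodes of $T'\subseteq T$ are splitting nodes of $T$.

1. *If $T'\le_nT$ and $|s|=n$, then $e_{T'}(s)\supseteq e_T(s)$ and $T'|s\subseteq T|s$.* For $n=0$, $e_{T'}(\emptyset)$ splits in $T$, so it extends the stem of $T$. For $s=s'^\frown j$, $e_{T'}(s)$ splits in $T$ and extends $e_{T'}(s')^\frown j=e_T(s')^\frown j$, so it extends the least such node $e_T(s)$. Now let $t\in T'$ be comparable with $e_{T'}(s)$. If $t\supseteq e_{T'}(s)$, then $t\supseteq e_T(s)$. If $t\subseteq e_{T'}(s)$, then $t$ and $e_T(s)$ are initial segments of the same node, hence comparable.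

2. *If $T_s\subseteq T|s$ are perfect $(s\in2^n)$, then $T'=\bigcup_{s\in2^n}T_s$ satisfies $T'\le_nT$ and $T'|s=T_s$.* For $n=0$ this is clear. Let $n\ge1$. Each $T_s$ contains $e_T(s)$, because it has long nodes and all its nodes are comparable with $e_T(s)$. For $|s'|<n$ both $e_T(s')^\frown j$ are initial segments of nodes $e_T(s)$, $s\in2^n$, so $e_T(s')$ splits in $T'$. By induction on $|s'|$, $e_{T'}(s')=e_T(s')$, so $T'\le_nT$. Now let $s=s'^\frown j\in2^n$. If $s''\in2^n$ and $s''\neq s$, then $e_T(s'')$ and $e_T(s')^\frown j$ are incomparable, and they go different ways at a common splitting node. So no node extending $e_T(s')^\frown j$ is comparable with $e_T(s'')$, hence none is in $T_{s''}$. Thus the nodes of $T'$ extending $e_T(s')^\frown j$ are exactly those of $T_s$. The stem of $T_s$ splits in $T|s$, so it extends $e_T(s)\supseteq e_T(s')^\frown j$, and therefore $e_{T'}(s)$ is the stem of $T_s$. Every node of $T_s$ is comparable with this stem. A node of $T'$ comparable with it is either an initial segment of it or extends $e_T(s')^\frown j$; in both cases it is in $T_s$.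

3. *If $T_{n+1}\le_nT_n$ for all $n\ge n_0$, then $T_\omega=\bigcap_{n\ge n_0}T_n\in\mathbb S$.* The node $e(s):=e_{T_m}(s)$ is the same for all $m>|s|$, $m\ge n_0$, and both $e(s)^\frown j$ lie in every $T_n$, hence in $T_\omega$. Let $t\in T_\omega$ and take $m>|t|$, $m>n_0$. Then $t$ is comparable with some $e_{T_m}(s)=e(s)$ with $|s|=m-1$. This node has length $\ge m-1\ge|t|$, so $t\subseteq e(s)$, and $e(s)$ splits in $T_\omega$.

**The fusion.** Let $p\Vdash\dot f:\omega\to\omega_1^V$. We find an extension of $p$ forcing the range of $\dot f$ into a countable set of $V$. We may assume $\mathrm{supp}(p)\ne\emptyset$. We build $p=p_0\ge p_1\ge\cdots$, finite sets $F_0\subseteq F_1\subseteq\cdots$ with $F_n\subseteq\mathrm{supp}(p_n)$ and $\bigcup_nF_n=\bigcup_n\mathrm{supp}(p_n)$, and finite sets $K_n$, such that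
$$p_{n+1}(i)\le_np_n(i)\ \text{ for } i\in F_n,\qquad p_{n+1}\Vdash\dot f(n)\in K_n.$$
For the $F_n$, enumerate $\mathrm{supp}(p_m)=\{i^m_k:k<\omega\}$ (with repetitions) as soon as $p_m$ is known, and let $F_n=\{i^m_k:m,k<n\}$.

At step $n$ let $\sigma_1,\dots,\sigma_N$ list the functions from $F_n$ to $2^n$. For a condition $q$ with $F_n\subseteq\mathrm{supp}(q)$ let $q|\sigma$ be $q$ with $q(i)$ replaced by $q(i)|\sigma(i)$ for $i\in F_n$. Put $q_0=p_n$. Given $q_{k-1}$, choose $r\le q_{k-1}|\sigma_k$ deciding $\dot f(n)$, and let
$$q_k(i)=r(i)\cup\bigcup\{q_{k-1}(i)|s:s\in2^n,\ s\ne\sigma_k(i)\}\quad(i\in F_n),\qquad q_k(i)=r(i)\quad(i\in\mathrm{supp}(r)\setminus F_n).$$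
By item 2, $q_k\le q_{k-1}$, $q_k(i)\le_nq_{k-1}(i)$ for $i\in F_n$, and $q_k|\sigma_k=r$. Put $p_{n+1}=q_N$. By transitivity and item 1, $p_{n+1}|\sigma_k\le q_k|\sigma_k=r$, so each $p_{n+1}|\sigma_k$ decides $\dot f(n)$. Let $K_n$ be the set of the decided values.

The conditions $p_{n+1}|\sigma_k$ are predense below $p_{n+1}$. Indeed, given $q'\le p_{n+1}$ and $i\in F_n$, a branch of $q'(i)$ passes through some $e_{p_{n+1}(i)}(s)$ with $s\in2^n$; restrict $q'(i)$ to the nodes comparable with it. Doing this for all $i\in F_n$ gives an extension of $q'$ below some $p_{n+1}|\sigma_k$. Hence $p_{n+1}\Vdash\dot f(n)\in K_n$.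

Finally, apply item 3 in each coordinate $i$, from the first $n$ with $i\in F_n$ on. The coordinatewise intersections form a lower bound of the $p_n$, and it forces $\mathrm{ran}\,\dot f\subseteq\bigcup_nK_n$, a countable set of $V$. So no function $\omega\to\omega_1^V$ in $V[G]$ is onto, and $\omega_1$ is preserved.

**(F4)** *Cardinals are preserved and $V[G]\models2^\omega=2^{\omega_1}=2^{\omega_2}=\kappa$.* Cardinals: by (F3) for $\omega_1$ and (F2) above it. By density the $\kappa$ generic reals are pairwise distinct, so $2^\omega\ge\kappa$. By (F1) and (F2) there are at most $\kappa^{\omega_1}=\kappa$ antichains, so for $\omega\le\lambda\le\omega_2$ there are at most $\kappa^\lambda=\kappa$ nice names for subsets of $\lambda$, and $2^\lambda\le\kappa$.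

## From conditions deciding single pairs to the pattern (b)

**Proposition 2.** $V[G]\models(\ast)_{\omega_3}$.

Let $\dot E$ be a name for a set of pairs. The natural start is to work in $V$ with $p_{\gamma\beta}$, some condition forcing $(\gamma,\beta)\in\dot E$ if there is one. Since $2^{\omega_1}=\omega_2$ in $V$, there is room on $\omega_3$ for an Erdős–Rado style argument: one finds $\beta_\xi$ $(\xi<\omega_1)$ for which either no such condition exists for any pair, or $p_{\eta\xi}=p_{\beta_\eta\beta_\xi}$ exists for all $\eta<\xi$. The first alternative gives (a). In the second, each pair separately can be put into $E$, but $G$ must contain many of the $p_{\eta\xi}$ at once. We cannot ask for an uncountable $A$ with $p_{\eta\xi}\in G$ for all $\eta<\xi$ in $A$ in every situation where (a) fails: by Sierpiński's set, $V[G]$ contains an $E$ for which neither $E$ nor its complement contains all pairs of an uncountable set.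

The way around this is to arrange the $p_{\eta\xi}$ so that each splits as
$$p_{\eta\xi}=u_\eta\cup(p_{\eta\xi}\restriction D_{\eta\xi}),$$
where $u_\eta$ depends only on $\eta$, the sets $D_{\eta\xi}$ $(\xi>\eta)$ are pairwise disjoint for fixed $\eta$, and for fixed $\xi$ the $p_{\eta\xi}$ pairwise agree. The generic filter then contains $u_\eta$ for uncountably many $\eta$, but $V$ cannot foresee which. This does not matter. Given a countable $\rho$, one condition $\bigcup_{\eta<\rho}p_{\eta\xi}\restriction D_{\eta\xi}$ completes *every* $u_\eta$ with $\eta<\rho$ that happens to lie in $G$. This is a union of countably many pieces, and with finite supports it need not be a condition.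

## Proof of Proposition 2

**Step 1. Replacing the name by a colouring in $V$.** Let $\dot E$ name a set of pairs $(\gamma,\beta)$ with $\gamma<\beta<\omega_3$, and let $p_0\in\mathbb P$. It suffices to find $r\le p_0$ forcing (a) or (b); by density this gives $(\ast)_{\omega_3}$. Work in $V$. For $\gamma<\beta<\omega_3$ let $f(\gamma,\beta)=1$ if some $p\le p_0$ forces $(\gamma,\beta)\in\dot E$, and then fix such a condition $p_{\gamma\beta}$. Otherwise let $f(\gamma,\beta)=0$; then $p_0\Vdash(\gamma,\beta)\notin\dot E$.

**Step 2. A model closed under $\omega_1$-sequences and a point $\delta$ above it.** We want one ordinal $\delta$ whose behaviour can be imitated by smaller ordinals. Every function $\omega_1\to\omega_2$ is bounded, so $2^{\omega_1}=\omega_2$ gives $\omega_2^{\omega_1}=\omega_2$. So for large $\theta$ there is an increasing chain $\langle M_\xi:\xi<\omega_2\rangle$ of elementary submodels of $H(\theta)$ of size $\omega_2$, with unions at limits, $M_\xi^{\omega_1}\subseteq M_{\xi+1}$, and $M_0\supseteq\omega_2$ containing $\kappa,\mathbb P,p_0,f$ and the function $(\gamma,\beta)\mapsto p_{\gamma\beta}$.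 Let $M$ be the union. Then $M\prec H(\theta)$ and $|M|=\omega_2\subseteq M$. An $\omega_1$-sequence from $M$ lies in some $M_\xi$, because $\mathrm{cf}(\omega_2)>\omega_1$; so it is in $M_{\xi+1}$. Hence $M^{\omega_1}\subseteq M$. We record:

- $\delta:=M\cap\omega_3$ is an ordinal $<\omega_3$. If $0\ne\alpha\in M\cap\omega_3$, a surjection $\omega_2\to\alpha$ is in $M$ and $\omega_2\subseteq M$, so $\alpha\subseteq M$; and $|M|=\omega_2$. Note $\delta\notin M$.
- $\mathbb S\subseteq M$, since $\mathbb S\in M$ and $|\mathbb S|=\omega_1$.
- A countable set that is an element of $M$ is a subset of $M$; a countable subset of $M$ is an element of $M$.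

Let
$$\mathcal U=\{Z\in M:Z\subseteq\omega_3,\ \delta\in Z\}.$$
For example $\omega_3\setminus(\alpha+1)\in\mathcal U$ for $\alpha<\delta$. If $C\in M$ is closed unbounded in $\omega_3$, then $C\in\mathcal U$, because by elementarity $C\cap\delta$ is unbounded in $\delta$. The family $\mathcal U$ is closed under intersections of at most $\omega_1$ members, as $M^{\omega_1}\subseteq M$. Each $Z\in\mathcal U$ is nonempty, so by elementarity it has an element in $M\cap\omega_3=\delta$.

**Definition.** $\Gamma\subseteq\delta$ is *positive* if $\Gamma\cap Z\ne\emptyset$ for all $Z\in\mathcal U$.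

So $\delta$ itself is positive, and a set $\Gamma\subseteq\alpha+1$ with $\alpha<\delta$ is not. Enumerate $\mathcal U=\{Z_\xi:\xi<\omega_2\}$ and let $Z^*_\xi=\bigcap_{\eta\le\xi}Z_\eta\in\mathcal U$. Then:
$$\text{if }\gamma_\xi\in Z^*_\xi\cap\delta\ (\xi<\omega_2)\text{ and }K\subseteq\omega_2\text{ has size }\omega_2,\text{ then }\{\gamma_\xi:\xi\in K\}\text{ is positive.}\tag{3}$$
Indeed, for $Z=Z_\eta$ take $\xi\in K$ with $\xi\ge\eta$; then $\gamma_\xi\in Z^*_\xi\subseteq Z_\eta$.

Let $\Gamma_0=\{\gamma<\delta:f(\gamma,\delta)=0\}$.

**Step 3. If $\Gamma_0$ is positive, $p_0$ forces (a).** Choose $\beta_\xi\in\Gamma_0$ by recursion on $\xi<\omega_1$. Given $\beta_\eta$ $(\eta<\xi)$, the set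
$$\{\beta<\omega_3:\ \beta>\beta_\eta\text{ and }f(\beta_\eta,\beta)=0\text{ for all }\eta<\xi\}$$
is in $M$, because $\langle\beta_\eta:\eta<\xi\rangle$ and $f$ are. It contains $\delta$, because $\beta_\eta\in\Gamma_0$. So it is in $\mathcal U$ and meets $\Gamma_0$; let $\beta_\xi$ be a common element. In the end $\beta_\eta<\beta_\xi$ and $f(\beta_\eta,\beta_\xi)=0$ for $\eta<\xi<\omega_1$. So $p_0$ forces that no pair from $A=\{\beta_\xi:\xi<\omega_1\}$ is in $\dot E$, and $A$ stays uncountable by (F3). Take $r=p_0$.

**Step 4. Otherwise: making the conditions $p_{\gamma\delta}$ uniform.** Now there is $Z^0\in\mathcal U$ with $Z^0\cap\Gamma_0=\emptyset$. We look for a positive set of $\gamma$ on which the $p_{\gamma\delta}$ form a $\Delta$-system. For $\xi<\omega_2$ choose $\gamma_\xi\in Z^*_\xi\cap Z^0\cap\delta$, so $f(\gamma_\xi,\delta)=1$. For $\alpha<\delta$ the set $\omega_3\setminus(\alpha+1)$ is some $Z_\eta$, so $\gamma_\xi>\alpha$ for all $\xi\ge\eta$, and the value $\alpha$ is attained by fewer than $\omega_2$ indices. Hence there is $K_0\subseteq\omega_2$ of size $\omega_2$ on which $\xi\mapsto\gamma_\xi$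 is injective. By the indexed $\Delta$-system lemma and $\omega_1^\omega=\omega_1$ there are $K\subseteq K_0$ of size $\omega_2$ and $R'$ such that $\mathrm{supp}(p_{\gamma_\xi\delta})\cap\mathrm{supp}(p_{\gamma_{\xi'}\delta})=R'$ for $\xi\neq\xi'$ in $K$ and $p_{\gamma_\xi\delta}\restriction R'$ is the same for all $\xi\in K$. Let $\Gamma=\{\gamma_\xi:\xi\in K\}$, which is positive by (3).

The condition $p_{\gamma\delta}$ need not be in $M$, but part of it is. For $\gamma\in\Gamma$ let
$$B_\gamma=\mathrm{supp}(p_{\gamma\delta})\cap M,\qquad u_\gamma=p_{\gamma\delta}\restriction B_\gamma .$$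
Both are in $M$: the first is a countable subset of $M$, the second a countable function from $B_\gamma$ to $\mathbb S\subseteq M$. Let $R=R'\cap M$ and let $r$ be the common value of $p_{\gamma\delta}\restriction R$. For distinct $\gamma,\gamma'\in\Gamma$ we have $B_\gamma\cap B_{\gamma'}=R'\cap M=R$, and $u_\gamma\restriction R=r$.

We also have $r\le p_0$. All $p_{\gamma\delta}$ are $\le p_0$, so $\mathrm{supp}(p_0)$ is contained in all their supports, hence in $R'$. As $p_0\in M$, $\mathrm{supp}(p_0)\subseteq M$. So $\mathrm{supp}(p_0)\subseteq R$, and $r(i)=p_{\gamma\delta}(i)\subseteq p_0(i)$ there.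

**Step 5. Choosing $\beta_\xi$ that imitate $\delta$.** Each $\beta_\xi$ will play two roles: it lies in $\Gamma$, so that it is well behaved with respect to $\delta$; and it looks like $\delta$ to the earlier $\beta_\eta$. We choose $\beta_\xi\in\Gamma$ $(\xi<\omega_1)$ by recursion, with $\beta_\eta<\beta_\zeta$ and $f(\beta_\eta,\beta_\zeta)=1$ for $\eta<\zeta$. Given $\beta_\eta$ $(\eta<\xi)$, let $C_\xi=\bigcup_{\eta<\zeta<\xi}\mathrm{supp}(p_{\beta_\eta\beta_\zeta})$. As $p_{\beta_\eta\beta_\zeta}\in M$, this is a countable subset of $M$, hence in $M$. Let $W_\xi$ be the set of $\beta<\omega_3$ such that for all $\eta,\eta'<\xi$: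

- (i) $\beta>\beta_\eta$ and $f(\beta_\eta,\beta)=1$;
- (ii) $B_{\beta_\eta}\subseteq\mathrm{supp}(p_{\beta_\eta\beta})$, $p_{\beta_\eta\beta}\restriction B_{\beta_\eta}=u_{\beta_\eta}$, and $(\mathrm{supp}(p_{\beta_\eta\beta})\setminus B_{\beta_\eta})\cap C_\xi=\emptyset$;
- (iii) $p_{\beta_\eta\beta}$ and $p_{\beta_{\eta'}\beta}$ agree.

The parameters of this definition are $C_\xi$, $f$, the function $(\gamma,\beta)\mapsto p_{\gamma\beta}$ and the countable sequences of the $\beta_\eta$, $B_{\beta_\eta}$, $u_{\beta_\eta}$. All are in $M$, so $W_\xi\in M$.

Next, $\delta\in W_\xi$. Clause (i) holds since $\beta_\eta\in\Gamma\subseteq Z^0\cap\delta$. Clause (ii) holds by the definition of $B_{\beta_\eta}$ and $u_{\beta_\eta}$, and since $\mathrm{supp}(p_{\beta_\eta\delta})\setminus B_{\beta_\eta}$ is disjoint from $M\supseteq C_\xi$. Clause (iii) holds since for $\eta\ne\eta'$ the two supports meet exactly in $R'$, where the values coincide. So $W_\xi\in\mathcal U$, and by positivity we can pick $\beta_\xi\in\Gamma\cap W_\xi$.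

Write $p_{\eta\xi}=p_{\beta_\eta\beta_\xi}$, $u_\eta=u_{\beta_\eta}$, $B_\eta=B_{\beta_\eta}$ and $D_{\eta\xi}=\mathrm{supp}(p_{\eta\xi})\setminus B_\eta$ for $\eta<\xi<\omega_1$. The sequence $\langle\beta_\xi\rangle$ is strictly increasing, and the following hold.

- (I) $p_{\eta\xi}\Vdash(\beta_\eta,\beta_\xi)\in\dot E$ and $p_{\eta\xi}=u_\eta\cup(p_{\eta\xi}\restriction D_{\eta\xi})$. For fixed $\eta$ the sets $D_{\eta\xi}$ $(\xi>\eta)$ are pairwise disjoint: if $\eta<\zeta<\xi$, then $D_{\eta\zeta}\subseteq C_\xi$, while $D_{\eta\xi}\cap C_\xi=\emptyset$ by (ii).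
- (II) $p_{\eta\xi}$ and $p_{\eta'\xi}$ agree for $\eta,\eta'<\xi$.
- (III) The $B_\eta$ meet pairwise exactly in $R$, and $u_\eta\restriction R=r$.

The model $M$ has done its work. From here on only (I)–(III) are used. Let $\dot A_1$ be a name for $\{\eta<\omega_1:u_\eta\in G\}$.

**Step 6. $r$ forces that $\dot A_1$ is unbounded in $\omega_1$.** Let $q\le r$ and $\zeta<\omega_1$. By (III) the sets $B_\eta\setminus R$ are pairwise disjoint, and $\mathrm{supp}(q)$ is countable, so $(B_\eta\setminus R)\cap\mathrm{supp}(q)\ne\emptyset$ for only countably many $\eta$. Take $\eta>\zeta$ not among them. Then $q\cup u_\eta\restriction(B_\eta\setminus R)$ is a condition below $q$. It is also below $u_\eta$, since $q\restriction R\le r=u_\eta\restriction R$. So it forces $\eta\in\dot A_1$.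

**Step 7. For each $\rho<\omega_1$, $r$ forces that there are unboundedly many $\xi<\omega_1$ with $(\beta_\eta,\beta_\xi)\in\dot E$ for all $\eta\in\dot A_1\cap\rho$.** This is where one condition must serve all $\eta<\rho$. Let $q\le r$ and $\zeta<\omega_1$, without loss of generality $\zeta\ge\rho$. By (I), for each $\eta<\rho$ only countably many $\xi$ satisfy $D_{\eta\xi}\cap\mathrm{supp}(q)\ne\emptyset$. As $\rho$ is countable, there is $\xi>\zeta$ with $D_{\eta\xi}\cap\mathrm{supp}(q)=\emptyset$ for all $\eta<\rho$. By (II),
$$w=\bigcup_{\eta<\rho}p_{\eta\xi}\restriction D_{\eta\xi}$$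
is a union of countably many pairwise agreeing conditions, hence a condition, and its support is disjoint from $\mathrm{supp}(q)$. So $q'=q\cup w$ is a condition below $q$. Suppose $q'\in G$, $\eta<\rho$ and $u_\eta\in G$. Then $p_{\eta\xi}\restriction D_{\eta\xi}\in G$, since $q'$ extends it. The supports $B_\eta$ and $D_{\eta\xi}$ are disjoint, so $p_{\eta\xi}=u_\eta\cup(p_{\eta\xi}\restriction D_{\eta\xi})\in G$, and $(\beta_\eta,\beta_\xi)\in E$ by (I). Thus $q'$ forces that $\xi>\zeta$ is as required.

**Step 8. Interleaving in $V[G]$.** Let $r\in G$ and work in $V[G]$, where $\omega_1=\omega_1^V$. Choose $\eta_\nu<\xi_\nu$ $(\nu<\omega_1)$ by recursion. First take $\eta_\nu\in A_1$ above all earlier $\eta_{\nu'},\xi_{\nu'}$, by Step 6. Then take $\xi_\nu>\eta_\nu$ with $(\beta_\eta,\beta_{\xi_\nu})\in E$ for all $\eta\in A_1\cap(\eta_\nu+1)$, by Step 7 with $\rho=\eta_\nu+1$. For $\nu<\nu'$ we get $\beta_{\eta_\nu}<\beta_{\xi_\nu}<\beta_{\eta_{\nu'}}$. For $\nu\le\nu'$ we have $\eta_\nu\in A_1\cap(\eta_{\nu'}+1)$, so $(\beta_{\eta_\nu},\beta_{\xi_{\nu'}})\in E$. This is (b), with $\beta_{\eta_\nu}$ in the role of $\gamma_\nu$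 and $\beta_{\xi_\nu}$ in the role of $\beta_\nu$. So $r\le p_0$ forces (b). $\square$

## Density at most $\omega_2$: proof of Theorem A

Cardinals and cardinal arithmetic are (F4). In $V[G]$ let $X$ be regular HL and suppose $d(X)\ge\omega_3$. Choose $x_\alpha$ $(\alpha<\omega_3)$ as in (1). By Proposition 2 and Lemma 1, $X$ is not HL, a contradiction. So $d(X)\le\omega_2$, and by (T1) $w(X)\le2^{d(X)}\le2^{\omega_2}=2^\omega$. Hence also $\chi(X)\le w(X)\le2^\omega$. $\blacksquare$

## Spaces without uncountable discrete subspaces: proof of Theorem B

**Step 1. Hereditary density and weight.** In $V[G]$ let $X$ be regular without uncountable discrete subspaces. If some $Y\subseteq X$ had $d(Y)\ge\omega_3$, then choosing points as in (1) inside the regular space $Y$ and applying Lemma 1 would give an uncountable discrete subspace. So every $Y\subseteq X$ has $d(Y)\le\omega_2$, and $w(X)\le2^{\omega_2}=2^\omega$ by (T1).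

**Step 2. Number of open sets.** If $X$ is HL, take a base of size $\le2^\omega$. Every open set is a Lindelöf subspace, hence a union of countably many members of the base. So there are at most $(2^\omega)^\omega=2^\omega$ open sets.

**Step 3. A ground model with prescribed $2^\kappa$.** Let $V_0\models$ GCH, $\kappa\ge\omega_3$ regular, $\nu^\kappa=\nu$. Let $V$ be the extension of $V_0$ by $\nu$ Cohen subsets of $\kappa$, that is, by partial functions from $\nu\times\kappa$ to $2$ of size $<\kappa$. This forcing is $<\kappa$-closed, it is $\kappa^+$-c.c. because $\kappa^{<\kappa}=\kappa$, and it has size $\nu$. So $V$ has the same cardinals as $V_0$ and no new $\omega_2$-sequences of elements of $V_0$. In $V_0$ we have $\kappa^{\omega_2}=\kappa$: functions $\omega_2\to\kappa$ are bounded, and for infinite $\alpha<\kappa$ the number of functions $\omega_2\to\alpha$ is at most $2^{|\alpha|\cdot\omega_2}=(|\alpha|\cdot\omega_2)^+\le\kappa$. Hence $V$ satisfies CH, $2^{\omega_1}=\omega_2$ and $\kappa^{\omega_2}=\kappa$. In $V$ also $2^\kappa=\nu$: there are $\nu$ distinct new subsets of $\kappa$, and at most $\nu^\kappa=\nu$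 nice names for subsets of $\kappa$.

**Step 4. The values in $V[G]$.** By Theorem A, $V[G]\models2^\omega=\kappa$ and cardinals are preserved. There are at most $\kappa^{\omega_1}=\kappa$ antichains of $\mathbb P_\kappa$, so nice names give $2^\kappa\le(\kappa^\kappa)^V=\nu$ in $V[G]$. And $2^\kappa\ge\nu$, because $(2^\kappa)^V=\nu$ remains a cardinal. So $2^{2^\omega}=\nu$ in $V[G]$. $\blacksquare$

## An L space of large weight from Cohen reals: proof of Theorem C

**Step 1. The space.** In $V$ let $T=\bigcup_{\omega\le\alpha<\kappa}{}^\alpha2$; then $|T|=\kappa$ by $2^{<\kappa}=\kappa$. Let $\mathbb Q=\mathrm{Fn}(T,2)$ (finite partial functions), which adds $\kappa$ Cohen reals. Let $g:T\to2$ be generic and $B=({}^\kappa2)^V$. As $\kappa$ is regular and $2^{<\kappa}=\kappa$, we have $\kappa^{<\kappa}=\kappa$. Since $\mathbb Q$ is c.c.c. of size $\kappa=\kappa^\omega$ and adds $\kappa$ distinct reals, $V[g]\models2^\omega=\kappa$, so $\kappa^\omega=\kappa$ there too. In $V[g]$ put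
$$x_\alpha(b)=g(b\restriction\alpha)\quad(b\in B),\qquad X=\{x_\alpha:\omega\le\alpha<\kappa\}\subseteq{}^B2 .$$
So $g$ labels the nodes of the tree $T$, and $x_\alpha$ reads the labels on level $\alpha$. If $b\ne b'$ first differ at $\beta$, then $x_\alpha(b)=x_\alpha(b')$ for $\omega\le\alpha\le\beta$, while for $\alpha>\beta$ (and $\alpha\ge\omega$) two different nodes are read. As a subspace of ${}^B2$, $X$ is zero-dimensional Hausdorff, hence regular.

The $x_\alpha$ are distinct. Given $q\in\mathbb Q$ and $\alpha<\alpha'$, the level ${}^\alpha2$ is infinite, so there is $b\in B$ such that $b\restriction\alpha$ is neither in $\mathrm{dom}(q)$ nor an initial segment of a node in $\mathrm{dom}(q)$. Then $b\restriction\alpha,b\restriction\alpha'\notin\mathrm{dom}(q)$, and $q$ can be extended to give them different values.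

**Step 2. What a failure of HL would look like.** Suppose some $Y\subseteq X$ has an open cover without a countable subcover. By recursion on $\zeta<\omega_1$ choose a point of $Y$ outside the cover members chosen before, a cover member containing it, and a basic open set $[\varepsilon_\zeta]=\{x:\varepsilon_\zeta\subseteq x\}$ around it whose trace on $Y$ lies in that member; here $\varepsilon_\zeta$ is a finite partial function from $B$ to $2$. Calling the points $x_{\alpha_\zeta}$, we have
$$x_{\alpha_\zeta}\in[\varepsilon_\zeta],\qquad x_{\alpha_\zeta}\notin[\varepsilon_\eta]\ \text{ for }\eta<\zeta<\omega_1.\tag{4}$$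
In particular the $\alpha_\zeta$ are distinct. Considering only those among the first $\omega_1$ values in increasing order, each choice excludes only countably many indices, so we can pass to a subsequence, keeping (4), with $\langle\alpha_\zeta\rangle$ strictly increasing. Let $\delta=\sup_\zeta\alpha_\zeta\le\kappa$, so $\mathrm{cf}(\delta)=\omega_1$.

Only restrictions to $\delta$ matter. Let $t_\zeta=\{b\restriction\delta:b\in\mathrm{dom}(\varepsilon_\zeta)\}$ and $e_\zeta(b\restriction\delta)=\varepsilon_\zeta(b)$. This is well defined, since $\varepsilon_\zeta(b)=g(b\restriction\alpha_\zeta)$ depends only on $b\restriction\delta$. Thus $e_\zeta(c)=g(c\restriction\alpha_\zeta)$ for $c\in t_\zeta$, and for all $\eta,\zeta$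
$$x_{\alpha_\zeta}\in[\varepsilon_\eta]\iff g(c\restriction\alpha_\zeta)=e_\eta(c)\ \text{ for all }c\in t_\eta.\tag{5}$$
By the $\Delta$-system lemma for finite sets, thin out and re-index by $\omega_1$ so that the $t_\zeta$ meet pairwise in a root $\varrho$, $e_\zeta\restriction\varrho=e$ is constant, and the pairwise disjoint sets $s_\zeta=t_\zeta\setminus\varrho$ have the same size $m$. This does not change $\delta$. For $c\in\varrho$ and $\eta<\zeta$,
$$g(c\restriction\alpha_\zeta)=e_\zeta(c)=e(c)=e_\eta(c),\tag{6}$$
so in (5) the root never causes a failure. If $m=0$, then (5) and (6) give $x_{\alpha_1}\in[\varepsilon_0]$, contradicting (4). Let $m>0$.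

**Step 3. $X$ is HL.** We show that some $x_{\alpha_\zeta}$ with $\zeta\ge\omega$ falls into one of the first $\omega$ sets $[\varepsilon_n]$. The set $\bigcup_ns_n$ is a countable set of functions with domain $\delta$ and $\mathrm{cf}(\delta)=\omega_1$, so there is $\delta'<\delta$ such that the restrictions $c\restriction\delta'$ $(c\in\bigcup_ns_n)$ are distinct. The sequence $\langle(s_n,e_n\restriction s_n):n<\omega\rangle$ consists of elements of $V$, so by the c.c.c. it has a name involving only countably many conditions. Hence there is a countable $C\subseteq T$ in $V$ with this sequence in $V[g\restriction C]$, and $g\restriction(T\setminus C)$ is $\mathrm{Fn}(T\setminus C,2)$-generic over $V[g\restriction C]$.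

Let $\alpha\in(\delta',\delta)$ be $\ge\omega$ and not the length of any node in $C$. In $V[g\restriction C]$ the sets $\{c\restriction\alpha:c\in s_n\}$ $(n<\omega)$ are pairwise disjoint $m$-element subsets of $T\setminus C$. Any finite condition is disjoint in domain from one of them and can be extended on it as we like. So the set of $q\in\mathrm{Fn}(T\setminus C,2)$ for which there is $n$ with $q(c\restriction\alpha)=e_n(c)$ for all $c\in s_n$ is dense, and it belongs to $V[g\restriction C]$. By genericity there is $n$ with $g(c\restriction\alpha)=e_n(c)$ for all $c\in s_n$. Only countably many $\alpha$ are lengths of nodes in $C$, so this applies to $\alpha=\alpha_\zeta$ for some $\zeta\ge\omega$. With (6) and (5), $x_{\alpha_\zeta}\in[\varepsilon_n]$ with $n<\omega\le\zeta$, contradicting (4). So $X$ is HL.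

**Step 4. The weight of $X$.** If $b\ne b'$ are in $B$, then $b\restriction\alpha\ne b'\restriction\alpha$ for all large $\alpha$. A finite condition mentions nodes of only finitely many levels, so by genericity there is $\alpha$ with $g(b\restriction\alpha)=1$ and $g(b'\restriction\alpha)=0$. Thus the open sets $\{x\in X:x(b)=1\}$ and $\{x\in X:x(b')=1\}$ differ, and $X$ has at least $|B|\ge\kappa^+$ open sets. If $w(X)\le\kappa$, then, $X$ being HL, every open set would be a countable union of base members, and there would be at most $\kappa^\omega=\kappa$ open sets. So $w(X)>\kappa=2^\omega$. By (T1) $X$ is not separable, so it is an L space of weight, equivalently character, $>2^\omega$.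

**Step 5. Comparison with Sacks reals.** Let $V\models$ GCH and $\kappa=\omega_3$; both theorems apply. Both $\mathbb Q$ and $\mathbb P_{\omega_3}$ preserve cardinals, have size $\omega_3$, satisfy the $\omega_2$-c.c., and add $\omega_3$ reals. Each has at most $\omega_3^{\omega_1}=\omega_3$ antichains. So in both extensions nice names give $2^\lambda=\omega_3$ for infinite $\lambda\le\omega_2$, as $\omega_3^\lambda=\omega_3$ in $V$, and $2^\lambda=\lambda^+$ for $\lambda\ge\omega_3$, as $\omega_3^\lambda=\lambda^+$ in $V$. The first extension has an L space of weight $>2^\omega$; by Theorem A the second has none. $\blacksquare$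

One more consequence shows where the supports enter. In the Cohen extension with $\kappa=\omega_3$ over GCH we have $2^{\omega_2}=2^\omega$, so by (T1) the space $X$ has density $\ge\omega_3$. It therefore has a sequence as in (1), and since it is HL, Lemma 1 shows that $(\ast)_{\omega_3}$ fails there. So Proposition 2 has no analogue for that forcing. In Step 7 of its proof, the union $w$ over the infinitely many $\eta<\rho$ is a condition because supports may be countable; for finite supports it need not be one.
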